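# Filling triangles with ten vertices: leapfrogs of 3-connected cubic plane graphs that have no hamiltonian cycle

## 1. A triangle filled with ten vertices

Take a triangle $abc$ in a plane triangulation and fill it as follows.

First put a vertex $v$ inside and join it to $a,b,c$. This leaves three triangles $vab$, $vbc$, $vca$. Treat each of them in the same way. In $vab$, insert a vertex $w$ adjacent to $v,a,b$. Then insert one more vertex of degree 3 into each of the two triangles $vwa$ and $vwb$ that contain $v$, and leave the triangle $wab$ empty. Do the same in $vbc$ and $vca$, where $v$ again plays the special role. Call the filling of the whole triangle $abc$ the gadget $U$, and the filling of each of $vab$, $vbc$, $vca$ the gadget $W$ with *hub* $v$. The other two corners of a copy of $W$ are its *wings*. So $W$ adds $3$ vertices inside its triangle, and $U$ adds $1+3\cdot 3=10$ vertices, which cut $abc$ into $2\cdot 10+1=21$ faces.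

Now color every vertex **and every face** with one of two colors $A,B$, arbitrarily. Call vertices and faces together *elements*. Two faces are adjacent if they share an edge. A vertex is adjacent to each face it lies on. Two vertices are never adjacent. We shall prove the following, as Lemma 4:

> In every such coloring, either there is a monochromatic cycle of elements inside $abc$ (possibly using corners), or two of the corners $a,b,c$ have the same color and are joined by a monochromatic path through the inside.

So $U$ acts as an edge that the coloring cannot avoid. The coloring may choose which two corners get joined, but it must join two of them, or else pay with a cycle on the spot. Fill all four faces of $K_4$ with $U$. There are then four forced connections on four corners, and four edges on four vertices always contain a cycle. Hence every coloring has a monochromatic cycle.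

Colorings without monochromatic cycles are what hamiltonian cycles in certain cubic graphs look like from the dual side. The gadget is therefore a machine for destroying hamiltonian cycles, and it answers the following question.

## 2. Radial graphs, vertex envelopes, and a conjecture

Let $G$ be a loopless plane graph; multiple edges are allowed. The boundary of a face is its boundary walk, which may repeat vertices or edges if $G$ has a cut vertex or a bridge.

**Definition (radial graph).** For each face $F$ of $G$ place a new vertex $v_F$ inside $F$. Join $v_F$ by one edge to each occurrence of a vertex on the boundary walk of $F$, so that the cyclic order along the walk gives the cyclic order of the edges at $v_F$. The graph formed by the new edges is the radial graph $R(G)$.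

In the plane graph $G\cup R(G)$ every face is a triangle, bounded by one edge of $G$ and two edges of $R(G)$.

**Definition (vertex envelope).** The vertex envelope $G_V^*$ is the plane dual of $G\cup R(G)$. In chemistry it is called the leapfrog of $G$. It is a plane cubic graph, because all faces of $G\cup R(G)$ are triangles.

It is known that deciding whether the vertex envelope of a plane cubic graph has a hamiltonian cycle is NP-complete. The graphs used in the proof of that result have connectivity 2. The conjecture we study concerns higher connectivity: *the vertex envelope of a 3-connected plane cubic graph is always hamiltonian.* The problem is taken from "Contents lists available at ScienceDirect", https://daneshyari.com/article/preview/4648417.pdf.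

The conjecture is false. We shall build a 3-connected plane cubic graph on 84 vertices whose vertex envelope, on 252 vertices, has no hamiltonian cycle (Theorem 1). Then we get a linear deficiency for 2-factors and longest cycles (Theorem 2), and a fixed fragment that destroys hamiltonicity wherever it is inserted and, inserted three times, destroys hamiltonian paths too (Theorem 3).

**Passing to triangulations.** Two textbook facts are used throughout. A simple plane triangulation with at least 4 vertices is 3-connected. By Whitney, the plane dual of a 3-connected plane graph is 3-connected. So if $T$ is a simple plane triangulation with at least 4 vertices, its dual $G=T^*$ is a 3-connected plane cubic graph. From now on $T$ is such a triangulation, and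
$$G=T^*,\qquad D=G\cup R(G),\qquad L=G_V^*=D^* .$$

The vertices of $G$ are the faces of $T$, and the faces of $G$ are the vertices of $T$. So the vertices of $D$ are exactly the elements of Section 1, the vertices and faces of $T$, and the edges of $D$ are
- $f\sim f'$ for two faces $f,f'$ of $T$ that share an edge of $T$ (these are the edges of $G$);
- $x\sim f$ for a vertex $x$ of $T$ incident with the face $f$ (these are the edges of $R(G)$).

Two vertices of $T$ are never adjacent in $D$. The faces of $D$, that is, the vertices of $L$, are the triangles $\{x,f,f'\}$ where $f,f'$ are the two faces at an edge $e$ of $T$ and $x$ is an end of $e$. There is one for each pair $(e,x)$, so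
$$n:=|V(L)|=2|E(T)|=2(3|V(T)|-6)=6|V(T)|-12. \tag{1}$$

**Example ($T=K_4$).** Let the vertices be $x_1,\dots,x_4$ and let $f_i$ be the face not containing $x_i$. In $D$ the four faces are pairwise adjacent, and $x_i\sim f_j$ exactly when $i\ne j$. So $D$ has $8$ vertices and $6+12=18$ edges, and $L$ has $12$ vertices. A vertex $x_i$ has degree 3 in $D$ and a face $f_i$ has degree $3+3=6$, so $L$ has four triangles and four hexagons as faces: it is the truncated tetrahedron.

**Inserting vertices.** If a vertex of degree 3 is inserted into a face of $T$, the result is again a simple plane triangulation; in $G$, the corresponding vertex is replaced by a triangle. All our constructions consist of such insertions, so 3-connectedness of $G$ will never be an issue.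

## 3. Hamiltonian cycles of $L$ as two-colorings of $D$

**Definition (colorings).** A coloring is any map from the elements to $\{A,B\}$. Its monochromatic graph consists of all elements and all edges of $D$ whose ends have the same color. For a graph $H$ put
$$\beta(H)=|E(H)|-|V(H)|+(\text{number of components of }H).$$

Recall that $\beta(H)$ is the cyclomatic number: $\beta(H)\ge 0$, and $\beta(H)\geq 1$ exactly when $H$ contains a cycle. It does not decrease when we pass to a supergraph. Indeed, adding an isolated vertex changes $|V|$ and the number of components by one each, so $\beta$ is unchanged. Adding an edge raises $|E|$ by one and lowers the number of components by at most one.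

**Lemma 1.** Let $F\subseteq L$ be a union of $k\ge1$ disjoint cycles missing exactly $s$ vertices of $L$. There is a coloring in which an edge of $D$ is bichromatic if and only if its dual edge lies in $F$, and its monochromatic graph satisfies $\beta=s+k-1$. In particular, if $L$ has a hamiltonian cycle, some coloring has no monochromatic cycle.

**Proof.** *Step 1: the coloring.* The elements are the faces of $L$. Fix a point at infinity off $L$ and color a face of $L$ by the parity of the number of cycles of $F$ that enclose it. Crossing an edge of $L$ that lies in $F$ crosses exactly one cycle of $F$, because the cycles are disjoint, so the parity changes. Crossing an edge not in $F$ changes nothing. This is the required property.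

*Step 2: counting edges and vertices.* $F$ covers $n-s$ vertices by cycles, so it has $n-s$ edges. $L$ is cubic and has $3n/2$ edges. So there are $3n/2-(n-s)=n/2+s$ monochromatic edges. By Euler's formula for the connected plane graph $L$, the number of faces of $L$, which is the number of vertices of $D$, is $2-n+3n/2=n/2+2$.

*Step 3: counting components.* We claim that the components of the monochromatic graph correspond to those of $S^2\setminus F$. Two faces of $L$ adjacent across an edge not in $F$ lie in the same component of $S^2\setminus F$. Conversely, if two faces lie in the same component $C$ of $S^2\setminus F$, join them by a curve in $C$ that avoids the finitely many vertices of $L$ and meets the edges of $L$ finitely often. The curve passes through a sequence of faces, consecutive ones adjacent across edges not in $F$, that is, across monochromatic edges of $D$. Every component of $S^2\setminus F$ contains a face of $L$. So the numbers of components agree. Since $k$ disjoint closed curves cut the sphere into $k+1$ pieces, this number is $k+1$.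

*Step 4: conclusion.* $\beta=(n/2+s)-(n/2+2)+(k+1)=s+k-1$. For a hamiltonian cycle, $s=0$ and $k=1$, so $\beta=0$. $\square$

**Example ($T=K_4$ by hand).** Let us look for a coloring without a monochromatic cycle. No three $f_i$ may have the same color, since they are pairwise adjacent. So, up to renaming, $f_1,f_2$ are $A$ and $f_3,f_4$ are $B$. The vertices $x_3,x_4$ are adjacent to both $f_1$ and $f_2$, so they must be $B$; likewise $x_1,x_2$ must be $A$. The $A$-colored elements now form the path $x_1f_2f_1x_2$ and the $B$-colored ones the path $x_3f_4f_3x_4$. There is no monochromatic cycle, so $\beta=0$.

This coloring gives a hamiltonian cycle of $L$. No face of $D$ is monochromatic, so each has exactly two bichromatic edges. Hence the duals of the bichromatic edges form a 2-factor of $L$, with $k$ cycles, say. The coloring that Lemma 1 assigns to this 2-factor has the same bichromatic edges, so it is our coloring up to exchanging the colors, as $D$ is connected. Thus $0=\beta=0+k-1$ and $k=1$. The conjecture holds for $K_4$.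

We therefore want a triangulation in which *every* coloring has a monochromatic cycle.

## 4. Links, and two rules for using them

We study the coloring locally, inside a triangle. Let $xyz$ be a triangle of $T$ with a specified side.

**Definition (inside, link).** The inside elements of $xyz$ are the vertices of $T$ strictly inside and the faces of $T$ inside. $D\langle xyz\rangle$ is the subgraph of $D$ induced by $x,y,z$ and the inside elements. Given a coloring, two corners are *linked inside* $xyz$ if they have the same color and are joined by a monochromatic path of $D$ all of whose inner vertices are inside elements.

Corners are never adjacent in $D$, so a link has length at least 2, and every edge of $D\langle xyz\rangle$ has at least one end among the inside elements.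

**Example.** If the inside is a single face $q=xyz$, then $D\langle xyz\rangle$ is the star with center $q$ and leaves $x,y,z$, and two corners are linked exactly when both have the color of $q$. If the inside contains one vertex $u$, adjacent to $x,y,z$, then $D\langle xyz\rangle$ has the seven elements $x,y,z,u$ and three faces. It has $12$ edges: three between the faces, three at $u$, and two at each corner.

Here are three rules. The first two say that links behave like edges of a graph.

**(L) Cycle of links.** *Suppose links lie inside triangles, one link chosen per triangle, the triangles have pairwise disjoint sets of inside elements, and none of these sets contains an endpoint of a link. If the multigraph of links contains a cycle (possibly two parallel links), then the union of the link paths contains a monochromatic cycle.*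

Indeed, follow a cycle of links through distinct corners $p_1,\dots,p_m$, $m\ge2$. Consecutive links share an endpoint, so all have one color. The inner vertices of different link paths lie in disjoint sets that contain no endpoint. So the paths meet only in common endpoints, and their concatenation is a cycle.

**(P) Path of links.** *Under the same assumptions, a path of links from $p_0$ to $p_m$ concatenates to a monochromatic path from $p_0$ to $p_m$.* The reason is the same. If all the triangles lie in a bigger triangle with corners $p_0,p_m$, and the intermediate endpoints are vertices inside it, then $p_0,p_m$ are linked inside the bigger triangle.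

**(E) Edge rule.** *Let $e=xy$ be an edge of $T$ with faces $f,f'$, and suppose there is no monochromatic 3-cycle on $\{f,f',x\}$ or $\{f,f',y\}$. If $f,f'$ have the same color, then $x$ and $y$ both have the other color. In particular, if $x,y$ have different colors, then $f,f'$ have different colors.*

Indeed $f\sim f'$, and each of $x,y$ is adjacent to both $f$ and $f'$.

## 5. One inserted vertex: forced links and where they fail

The plan is clear: find a filling that forces a link, and use more fillings than corners. The first filling to try is the simplest.

**Definition (stacked triangle).** A triangle $xyz$ is stacked if its inside contains exactly one vertex $u$, adjacent to $x,y,z$. Write $f_{xy}=uxy$, and similarly $f_{yz}$, $f_{zx}$.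

**Lemma 2.** Suppose $xyz$ is stacked and $D\langle xyz\rangle$ has no monochromatic cycle. Then there is a corner, the *apex*, say $z$ with color $X$, such that $f_{xy}$ has color $X$ and $f_{yz},f_{zx}$ have the other color. If the two non-apex corners have the same color, they are linked inside $xyz$.

**Proof.** The three faces are pairwise adjacent in $D$, across the edges $ux,uy,uz$, so they are not all of one color. Name the corners so that $f_{yz},f_{zx}$ have a common color $\bar X$ and $f_{xy}$ has the other color $X$. The elements $z,f_{yz},f_{zx}$ are pairwise adjacent, so $z$ has color $X$. This is the first claim.

If $x,y$ both have color $X$, then $x\,f_{xy}\,y$ is a link. If both have color $\bar X$, then $x\,f_{zx}\,f_{yz}\,y$ is a link. $\square$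

The way to remember it: **the two faces at the apex have the color opposite to the apex, and the third face has the color of the apex.** So if the apex and its color are known, all three face colors are known. Two consequences will be used repeatedly:

- (S1) If two equally colored corners are not linked inside the stacked triangle, one of them is the apex.
- (S2) If all three corners have the same color, two of them, namely the non-apex ones, are linked.

So one inserted vertex forces a link when the three corners agree. It stops working exactly at mixed corners when the apex is one of the two equal corners.

**Example (no link).** Let $z,x$ be $A$, $y$ be $B$, with apex $z$: so $f_{xy}=A$ and $f_{yz}=f_{zx}=B$. Let $u=A$. The $A$-elements are $z,x,u,f_{xy}$, with edges $x f_{xy}$ and $f_{xy}u$ only; $z$ is isolated. The $B$-elements are $y,f_{yz},f_{zx}$, with edges $yf_{yz}$ and $f_{yz}f_{zx}$ only. There is no monochromatic cycle, and the equal corners $x,z$ are not linked.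

The way out is to observe what avoiding a link costs. In the example, the coloring had to commit the colors of certain faces. When the committed face lies along an edge that a neighboring filling also borders, rule (E) can turn the two commitments into a conflict. The gadget $W$ is designed so that its price is paid along the edges at the hub, and $U$ puts three copies of $W$ around one hub so that the prices collide.

## 6. The gadget $W$: the price of avoiding a link

Recall $W$ in the triangle $vab$ with hub $v$ and wings $a,b$: insert $w$ adjacent to $v,a,b$, stack $vwa$ and $vwb$, and leave $q=wab$ a face. Denote the faces in $vwa$ by $f_{va},f_{vw},f_{wa}$ and those in $vwb$ by $g_{vb},g_{vw},g_{wb}$; the index is the edge of the stacked triangle on the face. In $D$: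

- the three $f$'s are pairwise adjacent, and so are the three $g$'s;
- $f_{vw}\sim g_{vw}$ across $vw$;
- $f_{wa}\sim q$ across $wa$, and $q\sim g_{wb}$ across $wb$.

The gadget is symmetric under exchanging $a$ and $b$, which exchanges $f$ and $g$.

**Lemma 3.** Suppose $D\langle vab\rangle$ has no monochromatic cycle. Here "linked" means linked inside $vab$.

1. If $v,a,b$ have the same color, two of them are linked.
2. If $v,b$ have the same color, $a$ the other, and $v,b$ are not linked, then $f_{va}$ has the color of $a$. (Symmetrically with $a,b$ exchanged and $g_{vb}$ in place of $f_{va}$.)
3. If $a,b$ have the same color, $v$ the other, and $a,b$ are not linked, then $f_{va}$ and $g_{vb}$ have the color of $a,b$.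

**Example (the link really can be avoided).** Let $v,b,w$ and both stacking vertices $u$ (in $vwa$) and $u'$ (in $vwb$) be $A$, and $a$ be $B$. Let $f_{wa}=g_{vw}=A$ and $f_{va}=f_{vw}=q=g_{vb}=g_{wb}=B$. The edges between $A$-elements are $vg_{vw}$, $g_{vw}w$, $wf_{wa}$, $f_{wa}u$, $g_{vw}u'$. They form a tree, and $b$ is isolated since its neighbors $q,g_{vb},g_{wb}$ are $B$. The $B$-elements form the path $f_{vw}\,f_{va}\,a\,q\,g_{wb}\,g_{vb}$ with no further edges. So there is no monochromatic cycle, and $v,b$ are not linked. As part 2 predicts, $f_{va}$ has the color of $a$. Hence $W$ alone does not force a link; it only extracts a price.

**Proof of Lemma 3.** We use (E) only at the edges $vw$, $wa$, $wb$. Both faces at each of these lie inside $vab$, so the hypothesis rules out the monochromatic 3-cycles that (E) asks about. Lemma 2 applies to $vwa$ and $vwb$, and a link inside $vwa$ or $vwb$ between corners of $vab$ is a link inside $vab$. In each part we argue by contradiction and split according to the color of $w$.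

**Part 1: three equal corners.** Let $v,a,b$ be $A$ and suppose no two are linked.

*Case $w=A$.* All corners of $vwa$ are $A$. By (S2) two of them are linked inside $vwa$, and these are not $v,a$. So $\{v,w\}$ or $\{w,a\}$ is linked inside $vwa$. Likewise $\{v,w\}$ or $\{w,b\}$ is linked inside $vwb$. Two $v$–$w$ links give a monochromatic cycle by (L). In the other combinations (P) links, via $w$, the corners $v,b$ (from $vw$ in $vwa$ and $wb$), or $a,v$ (from $wa$ and $vw$ in $vwb$), or $a,b$ (from $wa$ and $wb$). Contradiction.

*Case $w=B$.* The corners $v,a$ are equal and not linked, so by (S1) the apex of $vwa$ is $v$ or $a$. Apex $v$ gives $f_{vw}=B$, $f_{wa}=A$; apex $a$ gives $f_{vw}=A$, $f_{wa}=B$. Either way $f_{wa}\neq f_{vw}$. In the same way the apex of $vwb$ is $v$ ($g_{vw}=B$, $g_{wb}=A$) or $b$ ($g_{vw}=A$, $g_{wb}=B$), and $g_{wb}\ne g_{vw}$. Since $v\neq w$ in color, (E) at $vw$ gives $f_{vw}\ne g_{vw}$. Hence $f_{wa}\ne g_{wb}$. Since $w$ differs in color from $a$ and from $b$, (E) at $wa$ and $wb$ gives $q\ne f_{wa}$ and $q\ne g_{wb}$. Three pairwise different values are impossible with two colors.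

**Part 2: hub and one wing equal.** Let $v,b=A$ and $a=B$, let $v,b$ be not linked, and suppose $f_{va}=A$.

*Case $w=A$.* All corners of $vwb$ are $A$, and $v,b$ are not linked. So by (S2) $\{v,w\}$ or $\{w,b\}$ is linked inside $vwb$. In $vwa$ the apex is not $v$, since an apex $v$ of color $A$ forces $f_{va}=B$. Two possibilities remain.

If the apex of $vwa$ is $a$, then the non-apex corners $v,w$, both $A$, are linked inside $vwa$. Together with a $v$–$w$ link inside $vwb$ this gives a monochromatic cycle by (L). Together with a $w$–$b$ link it links $v,b$ by (P). Contradiction.

If the apex of $vwa$ is $w$, of color $A$, then $f_{wa}=B$. Since $w\ne a$ in color, (E) at $wa$ gives $q=A$. Then $w\,q\,b$ is a link inside the triangle $wab$, whose only inside element is $q$. Together with a $w$–$b$ link inside $vwb$ it gives a monochromatic cycle by (L). Together with a $v$–$w$ link inside $vwb$ it links $v,b$ by (P). Contradiction.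

*Case $w=B$.* In $vwa$ we have $v=A$, $w=a=B$. Apex $v$ gives $f_{va}=B$. Apex $w$, of color $B$, gives the opposite face $f_{va}$ color $B$. So the apex is $a$, and therefore
$$f_{wa}=A,\qquad f_{vw}=B. \tag{2}$$
Since $v\neq w$ in color, (E) at $vw$ gives $g_{vw}=A$. As $v,b$ are not linked, the apex of $vwb$ is $v$ or $b$ by (S1). Apex $v$ gives $g_{vw}=B$, so it is $b$, and $g_{wb}=B$. Since $w\ne b$ in color, (E) at $wb$ gives $q=A$. Then $v\,f_{va}\,f_{wa}\,q\,b$ is an $A$-path linking $v,b$. Contradiction.

**Part 3: both wings equal, hub different.** Let $v=A$ and $a,b=B$, with $a,b$ not linked. If the claim fails, then by symmetry we may suppose $f_{va}=A$. If $q=B$, then $a\,q\,b$ links $a,b$; so $q=A$.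

*Case $w=A$.* Since $w$ differs from $a$ and $b$ in color, (E) at $wa$ and $wb$ gives $f_{wa}=g_{wb}=B$. In $vwa$, apex $v$ gives $f_{wa}=A$, and apex $a$, of color $B$, also gives $f_{wa}=A$. So the apex is $w$, and $f_{vw}=B$. In $vwb$, apex $v$ gives $g_{wb}=A$ and apex $b$ gives $g_{wb}=A$. So the apex is $w$, and $g_{vw}=B$. Then $a\,f_{wa}\,f_{vw}\,g_{vw}\,g_{wb}\,b$ is a $B$-path linking $a,b$. Contradiction.

*Case $w=B$.* In $vwa$ the colors are $v=A$, $w=a=B$, $f_{va}=A$, exactly as in the case $w=B$ of Part 2. The derivation of (2) used nothing else, so the apex is $a$, with $f_{wa}=A$ and $f_{vw}=B$. By (E) at $vw$, $g_{vw}=A$. In $vwb$, apex $v$ gives $g_{vw}=B$, and apex $b$, of color $B$, gives the opposite face $g_{vw}$ color $B$. So the apex is $w$, of color $B$, and $g_{wb}=A$. Then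
$$v\,f_{va}\,f_{wa}\,q\,g_{wb}\,g_{vw}\,v$$
is a cycle of color $A$. Contradiction. $\square$

## 7. The gadget $U$: prices collide at the spokes

Recall $U$: in $abc$ insert $v$ adjacent to $a,b,c$ and put a copy of $W$ with hub $v$ into each of $vab$, $vbc$, $vca$. Call these copies $W_{ab}$, $W_{bc}$, $W_{ca}$. Each spoke $va,vb,vc$ borders two of the copies. By the *side of $va$ in $W_{ab}$* we mean the face of $W_{ab}$ incident with the edge $va$; similarly for the other spokes and copies. In Lemma 3 the faces $f_{va}$ and $g_{vb}$ are exactly the sides of the two spokes.

**Lemma 4.** For every coloring, either $D\langle abc\rangle$ contains a monochromatic cycle, or two of $a,b,c$ are linked inside $U$.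

**Proof.** Assume that $D\langle abc\rangle$ has no monochromatic cycle and that no two of $a,b,c$ are linked. Exchanging the two colors if necessary, let $v=A$. Lemma 3 applies to each copy of $W$, and (E) applies to each spoke, both of whose faces are inside $abc$. We go through the number of corners colored $A$.

**All of $a,b,c$ are $A$: three links make a spanning tree.** By Lemma 3(1) each of the three copies of $W$ contains a link between two of its corners. By (L) these three links form a forest on $\{v,a,b,c\}$. Three edges on four vertices without a cycle form a spanning tree. Take two of $a,b,c$ at minimum distance in this tree. The tree path between them contains no third corner of $abc$, so its only possible inner vertex is $v$. By (P) the two corners are linked inside $U$. Contradiction.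

**Exactly one corner is $B$, say $c$: the spoke $vc$ forces a second link.** All corners of $W_{ab}$ are $A$, so by Lemma 3(1) $W_{ab}$ contains a link among $v,a,b$. Suppose that $v,b$ were not linked inside $W_{bc}$ and $v,a$ were not linked inside $W_{ca}$. In $W_{bc}$ the hub and the wing $b$ are $A$ and the wing $c$ is $B$, so Lemma 3(2) says that the side of $vc$ in $W_{bc}$ has the color $B$ of $c$. In the same way the side of $vc$ in $W_{ca}$ is $B$. But $v\ne c$ in color, so by (E) the two sides of $vc$ have different colors, a contradiction. So there is a second link, $v$–$b$ or $v$–$a$, in another copy. By (L) the two links contain no cycle, so they form a spanning tree on $\{v,a,b\}$, and by (P) $a,b$ are linked inside $U$. Contradiction.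

**Exactly one corner is $A$, say $c$: two parallel links from $v$ to $c$.** The wings $a,b$ of $W_{ab}$ are $B$ and are not linked, so Lemma 3(3) says that the sides of $va$ and $vb$ in $W_{ab}$ are $B$. Since $v$ differs from $a$ and $b$ in color, (E) at $va$ and at $vb$ says that the side of $va$ in $W_{ca}$ and the side of $vb$ in $W_{bc}$ are $A$. In $W_{ca}$ the hub $v$ and the wing $c$ are $A$ and $a$ is $B$. If $v,c$ were not linked there, Lemma 3(2) would give the side of $va$ the color $B$, which it does not have. So $v,c$ are linked inside $W_{ca}$. In the same way they are linked inside $W_{bc}$. By (L) two parallel links give a monochromatic cycle. Contradiction.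

**All of $a,b,c$ are $B$: one spoke is enough.** By Lemma 3(3) applied to $W_{ab}$ and to $W_{ca}$, whose wings are equally colored and not linked, both sides of $va$ are $B$. But $v\neq a$ in color, so this contradicts (E). $\square$

## 8. More gadgets than corners: the graph on 84 vertices

We now count. If a gadget yields a link, it contributes an edge between corners; if it yields a cycle, that is even better. The count is done with $\beta$, so that several gadgets give several independent cycles.

**Lemma 5.** Let $X$ be a nonempty set of $N$ vertices of $T$, and suppose $M$ distinct triangles of $T$ with all corners in $X$ and pairwise disjoint insides (containing no vertex of $X$) are filled with copies of $U$. Then for every coloring, the monochromatic part of the union of the corresponding graphs $D\langle\cdot\rangle$, together with $X$, has $\beta\ge M-N+1$.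

**Proof.** *Step 1: choose one piece per gadget.* By Lemma 4, for the $j$-th copy of $U$ we can choose a monochromatic subgraph $R_j$ of the corresponding $D\langle\cdot\rangle$ that is either a link path or a cycle. Let $R$ be the union of all $R_j$ together with all vertices in $X$. Every edge of a graph $D\langle\cdot\rangle$ has an end inside its triangle, and the insides are disjoint. So the $R_j$ are edge-disjoint, and they meet only in $X$.

*Step 2: compare edges and vertices.* A link path with $m$ edges has $m-1$ inside vertices, so it contributes $1$ to (edges) $-$ (inside vertices). A cycle through $h$ corners has as many edges as vertices, so it contributes $h$. If $h=0$, the cycle avoids $X$ and is itself a component of $R$. Let $z$ be the number of chosen cycles with $h=0$. The other $M-z$ pieces contribute at least $1$ each, and $X$ adds $N$ vertices, so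
$$|E(R)|-|V(R)|\ \ge\ -N+(M-z).$$

*Step 3: count components.* $R$ has $z$ components that are cycles avoiding $X$, and at least one more, since $X\neq\emptyset$. So
$$\beta(R)\ \ge\ -N+M-z+(z+1)=M-N+1.$$

*Step 4: pass to the full graph.* $R$ is contained in the monochromatic graph of the statement, and $\beta$ does not decrease when passing to a supergraph. $\square$

**Theorem 1.** Let $T'$ be a simple plane triangulation with $N\ge4$ vertices, let $N\le M\le 2N-4$, and let $T$ arise by filling $M$ faces of $T'$ with copies of $U$. Then $G=T^*$ is a 3-connected plane cubic graph and $G_V^*$ is not hamiltonian. In particular, with $T'=K_4$ and $M=4$, where $|V(T)|=44$, $|V(G)|=84$ and $|V(G_V^*)|=252$, the conjecture is false.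

**Proof.** $T'$ has $2N-4$ faces, so $M$ of them can be chosen. $T$ arises from $T'$ by repeatedly inserting a vertex of degree 3 into a face. Hence $T$ is a simple plane triangulation, and $G$ is 3-connected, plane and cubic. Apply Lemma 5 with $X=V(T')$: every coloring has a monochromatic graph with $\beta\ge M-N+1\ge1$, that is, it has a monochromatic cycle. By Lemma 1, $G_V^*$ has no hamiltonian cycle.

For $T'=K_4$ and $M=4$: $|V(T)|=4+4\cdot10=44$, the number of faces of $T$ is $|V(G)|=2\cdot44-4=84$, and by (1) $|V(G_V^*)|=6\cdot44-12=252$. $\square$

Since the dual of $K_4$ is $K_4$, this $G$ is obtained from $K_4$ by repeatedly replacing vertices by triangles.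

## 9. Linear deficiency of 2-factors and cycles

Lemma 1 and Lemma 5 are quantitative, so filling all faces gives more than non-hamiltonicity.

**Theorem 2.** In the situation of Theorem 1, if $F$ is a union of $k\ge1$ disjoint cycles of $G_V^*$ missing exactly $s$ vertices, then
$$s+k\ \ge\ M-N+2. \tag{3}$$
If all faces of $T'$ are filled, so that $n=|V(G_V^*)|=126(N-2)$, then every 2-factor of $G_V^*$ has at least $n/126$ components, and every cycle of $G_V^*$ misses at least $n/126-1$ vertices.

**Proof.** The coloring of Lemma 1 for $F$ has $\beta=s+k-1$. By Lemma 5 with $X=V(T')$, and since $\beta$ does not decrease when passing to a supergraph, $\beta\ge M-N+1$. This gives (3).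

If all faces are filled, $M=2N-4$. Then $|V(T)|=N+10(2N-4)=21N-40$, and by (1) $n=6(21N-40)-12=126N-252=126(N-2)$. Also $M-N+2=N-2=n/126$. For a 2-factor, $s=0$, so (3) gives $k\ge n/126$. For a single cycle, $k=1$, so (3) gives $s\ge n/126-1$. $\square$

## 10. A fragment that destroys hamiltonian cycles and paths

In Theorem 1 the cycle was forced globally, by filling many faces of $T'$. We can also force it inside a single triangle.

**Definition (the fragment $\Gamma$).** In a triangle $xyz$ insert $p$ adjacent to $x,y,z$. Insert $p'$ into $xyp$, adjacent to $x,y,p$. Fill the resulting five triangles $xyp'$, $ypp'$, $xpp'$, $yzp$, $zxp$ with copies of $U$.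

Lemma 5 with $X=\{x,y,z,p,p'\}$ and $N=M=5$ gives $\beta\ge1$. The graphs $D\langle\cdot\rangle$ of the five triangles lie in $D\langle xyz\rangle$, so only the colors of elements of $D\langle xyz\rangle$ matter:
$$\text{every coloring of the elements of } D\langle xyz\rangle \text{ has a monochromatic cycle in } D\langle xyz\rangle. \tag{4}$$

$\Gamma$ has $2+5\cdot10=52$ inside vertices, hence $2\cdot52+1=105$ inside faces. Filling a face of a triangulation $T_0$ with $\Gamma$ amounts to replacing a vertex of $G_0=T_0^*$ by a fixed fragment with $105$ vertices and three outgoing edges, the duals of $xy,yz,zx$.

**Theorem 3.** Let $G_0$ be any (simple) 3-connected plane cubic graph.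

(a) If one vertex of $G_0$ is replaced by the fragment of $\Gamma$, the result is a 3-connected plane cubic graph whose vertex envelope is not hamiltonian.

(b) If at least three vertices of $G_0$ are so replaced, the vertex envelope has not even a hamiltonian path.

**Proof.** $T_0=G_0^*$ is a simple plane triangulation with at least 4 vertices. Let $T$ be obtained by filling the chosen faces with $\Gamma$. It arises by inserting vertices of degree 3, so it is a simple plane triangulation, and $T^*$ is 3-connected, plane and cubic.

**Part (a).** By (4) every coloring has a monochromatic cycle. By Lemma 1, the vertex envelope is not hamiltonian.

**Part (b).** A hamiltonian path does not separate the sphere, so Lemma 1 gives no global coloring for it. But a path has only two ends, so near one of three copies of $\Gamma$ it looks like a cycle. This suffices to define a coloring there.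

*Step 1: find a copy of $\Gamma$ without an end of the path.* Let $P$ be a hamiltonian path of $L$. For the $j$-th copy $\Gamma_j$, in the triangle $x_jy_jz_j$, write $D_j=D\langle x_jy_jz_j\rangle$, and let $K_j$ be the set of faces of $D$ all three of whose vertices are in $D_j$. Such a face $\{x,f,f'\}$ comes from an edge of $T$ whose two faces $f,f'$ are inside $x_jy_jz_j$, that is, from an edge strictly inside this triangle. So the sets $K_j$, viewed as sets of vertices of $L$, are pairwise disjoint. As $P$ has two ends and there are at least three copies, some $K_j$ contains no end of $P$. Fix this $j$.

*Step 2: all faces of $D_j$ but one belong to $K_j$.* We need this to compute parities along cycles of $D_j$. First, the elements outside $D_j$ induce a connected subgraph of $D$. Indeed, the faces of $T$ outside $x_jy_jz_j$ lie in an open disc bounded by this triangle. The disc minus the finitely many vertices of $T$ in it is connected, so these faces are connected through adjacencies across edges inside the disc. Every vertex of $T$ outside is adjacent in $D$ to a face outside. So all elements outside $D_j$ lie in a single face $\Phi_0$ of the plane graph $D_j$.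

Let $\Phi\neq\Phi_0$ be another face of $D_j$. It contains no vertex of $D$. An edge of $D$ running through $\Phi$ would have both ends in $D_j$, hence would belong to $D_j$, which is an induced subgraph; so there is none. Thus $\Phi$ is a face of $D$. It is a triangle with all vertices in $D_j$, so it belongs to $K_j$.

*Step 3: crossed edges and parity.* Call an edge of $D_j$ *crossed* if its dual edge is in $P$. We show that every cycle $Z$ of $D_j$ has an even number of crossed edges. One side of $Z$ does not contain $\Phi_0$. By Step 2 all faces of $D_j$ on that side are in $K_j$. Each of them is a vertex of $L$ that is not an end of $P$, so exactly two of its three edges are crossed. Sum the number of crossed edges over these faces. The total is even. An edge of $Z$ borders exactly one of these faces, and an edge of $D_j$ strictly on this side of $Z$ borders exactly two. So the number of crossed edges of $Z$ is even.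

*Step 4: the coloring of $D_j$.* In each component of $D_j$ pick a vertex, and color every other vertex of the component by the parity of the number of crossed edges on a path to it. By Step 3 every cycle, and hence every closed walk, has an even number of crossed edges, so this does not depend on the path. In this coloring exactly the crossed edges of $D_j$ are bichromatic.

*Step 5: contradiction.* By (4) there is a monochromatic cycle $Z$ in $D_j$. No edge of $Z$ is crossed. An edge of $L$ meets $D$ only in its dual edge, and the vertices of $L$ lie inside faces of $D$, so the closed curve $Z$ is disjoint from $P$. As $P$ is connected, it lies on one side of $Z$. But both sides of $Z$ contain faces of $D$, that is, vertices of $L$. So $P$ misses a vertex of $L$, a contradiction. $\square$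

## 11. Separating triangles and the limits of the argument

Every filled triangle separates $T$, and its three edges are dual to a non-trivial 3-edge-cut of $G$. So all graphs constructed here have many non-trivial 3-edge-cuts, and the argument says nothing about cyclically 4-edge-connected plane cubic graphs. Nor is it claimed that 84 is the minimum order of a counterexample, or that the constant $1/126$ in Theorem 2 is optimal.
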